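\title{Unipotent elements outside $\mathbf{G}(K)^+$ in simply connected groups over nonperfect fields}

\begin{abstract}
Let $\mathbf{G}$ be an absolutely almost simple simply connected isotropic group over a field $K$, and let $\mathbf{G}(K)^+$ be the subgroup of $\mathbf{G}(K)$ generated by the $K$-points of the unipotent radicals of parabolic $K$-subgroups. If $K$ is perfect, then $\mathbf{G}(K)^+$ contains every unipotent element of $\mathbf{G}(K)$. We show that this can fail over a nonperfect field: we construct a field $K$ of characteristic $2$ and a spin group $\mathbf{G}$ of type $D_8$ and $K$-rank $1$, attached to a division algebra of degree $8$ with involution, such that $\mathbf{G}(K)$ contains an element of order $2$ outside $\mathbf{G}(K)^+$. For the analogous spin groups of $K$-rank $n\ge 2$ we show that $\mathbf{G}(K)$ is generated by its unipotent elements and we compute $\mathbf{G}(K)/\mathbf{G}(K)^+$; this gives examples of type $D_{8n}$ and $K$-rank $n$ for every $n\ge2$.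
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a field and let $\mathbf{G}$ be an absolutely almost simple simply connected algebraic group over $K$. Assume that $\mathbf{G}$ is \emph{isotropic}: it contains a nontrivial $K$-split torus or, equivalently, a proper parabolic $K$-subgroup. An element of $\mathbf{G}(K)$ is \emph{unipotent} if its image in a faithful linear representation is a unipotent matrix; in characteristic $p>0$ this means that its order is a power of $p$, because $g^{p^r}-1=(g-1)^{p^r}$. We compare two normal subgroups of $\mathbf{G}(K)$: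
\begin{itemize}
\item $\mathbf{G}(K)^+$, generated by the groups $R_u(\mathbf{P})(K)$, where $\mathbf{P}$ runs over the parabolic $K$-subgroups of $\mathbf{G}$ and $R_u$ denotes the unipotent radical;
\item $\mathbf{G}(K)_u$, generated by all unipotent elements of $\mathbf{G}(K)$.
\end{itemize}
Always $\mathbf{G}(K)^+\subset\mathbf{G}(K)_u$. If $K$ is perfect, it is known that every unipotent element of $\mathbf{G}(K)$ lies in the unipotent radical of some parabolic $K$-subgroup, so the two groups coincide. Over a nonperfect field there may be other unipotent elements, and \cite{AASG} states the following as an open question.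

\medskip
\noindent\textbf{Question.} \emph{Is $\mathbf{G}(K)^+=\mathbf{G}(K)_u$ for every nonperfect field $K$ and every absolutely almost simple simply connected isotropic $K$-group $\mathbf{G}$?}
\medskip

The answer is no. Two examples show why one might expect the opposite, and the second one contains the germ of the counterexample.

\begin{example}\label{ex:sl}
Let $D$ be a central division algebra over an arbitrary field $K$ and $\mathbf{G}=\mathbf{SL}_n(D)$ with $n\ge2$. If $g\ne1$ is unipotent, then $\nu=g-1$ is a nilpotent $D$-linear map of $D^n$, and $g$ acts trivially on the successive quotients of the flag $D^n\supset\nu D^n\supset\nu^2D^n\supset\cdots$. So $g$ lies in the unipotent radical of the stabilizer of this flag, and $\mathbf{G}(K)^+=\mathbf{G}(K)_u$.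
\end{example}

\begin{example}\label{ex:pgl}
Drop simple connectedness and take $\mathbf{PGL}_2$ over a field $K$ of characteristic $2$ with a nonsquare $a\in K^\times$. The matrix $\left(\begin{smallmatrix}0&a\\1&0\end{smallmatrix}\right)$ has scalar square, so its class in $\mathbf{PGL}_2(K)=\mathrm{GL}_2(K)/K^\times$ has order $2$ and is unipotent. The determinant $\mathbf{PGL}_2(K)\to K^\times/K^{\times2}$ kills all conjugates of unitriangular matrices, hence $\mathbf{PGL}_2(K)^+$, and sends our element to the class of $a$. So $\mathbf{PGL}_2(K)^+\ne\mathbf{PGL}_2(K)_u$. But the kernel of the determinant is the image of $\mathrm{SL}_2(K)$: the invariant that detects the element is also the obstruction to lifting it to the simply connected cover, and the example disappears there.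
\end{example}

A counterexample needs an element of order $p$ that does lift to the simply connected cover, and an invariant finer than the obstruction to lifting. We find both in orthogonal groups over division algebras.

Let $K$ have characteristic $2$, let $D\ne K$ be a central division $K$-algebra of degree $m$ (so $\dim_KD=m^2$), and let $\sigma$ be a $K$-linear involution of $D$, that is, a $K$-linear anti-automorphism with $\sigma^2=1$. Put
\[
\Lambda=\{x+\sigma(x):x\in D\}.
\]
For $n\ge1$ with $nm\ge4$, the \emph{hyperbolic space of rank $n$} over $(D,\sigma)$ is the right $D$-space $V=D^n\oplus D^n$ with the map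
\[
q\colon V\to D/\Lambda,\qquad q(x,y)=\sum_{i=1}^n\sigma(x_i)y_i \bmod \Lambda .
\]
Let $\mathbf{O}(q)$ be the $K$-group of $D$-linear automorphisms of $V$ preserving $q$, let $\mathbf{S}_n$ be its identity component, and let $\pi\colon\mathbf{G}_n\to\mathbf{S}_n$ be the simply connected central cover. We call $\mathbf{G}_n$ the \emph{spin group} of the hyperbolic space; Section~\ref{sec:groups} shows that it is absolutely almost simple of type $D_{nm}$ and of $K$-rank $n$.

\begin{theorem}\label{thm:main}
There are a nonperfect field $K$ of characteristic $2$, a central division $K$-algebra $D$ of degree $8$ with a $K$-linear involution $\sigma$, and a homomorphism $\Theta\colon\mathbf{G}(K)\to\mathbb{F}_2$, where $\mathbf{G}=\mathbf{G}_1$ is the spin group of the hyperbolic plane over $(D,\sigma)$, such that $\Theta(\mathbf{G}(K)^+)=0$ but $\Theta(\tilde u)=1$ for some $\tilde u\in\mathbf{G}(K)$ with $\tilde u^2=1$. In particular $\tilde u$ is unipotent and $\tilde u\notin\mathbf{G}(K)^+$. The group $\mathbf{G}$ has type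 $D_8$ and $K$-rank $1$.
\end{theorem}

This answers the Question. The second theorem describes the situation completely in rank $n\ge2$ and shows that the phenomenon occurs in every relative rank. Let $\operatorname{Nrd}$ be the reduced norm, put
\[
D_0=\{x\in D^\times:\operatorname{Nrd}(x)\in K^{\times2}\},
\]
and let $\Sigma\subset D^\times$ be the subgroup generated by $\Lambda\setminus\{0\}$ and $[D^\times,D^\times]$.

\begin{theorem}\label{thm:rank}
Let $K$ be a field of characteristic $2$ and $D\ne K$ a central division $K$-algebra with a $K$-linear involution $\sigma$ such that $1\in\Lambda$. Let $n\ge2$.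
\begin{itemize}
\item[(a)] $\mathbf{G}_n(K)_u=\mathbf{G}_n(K)$.
\item[(b)] $\Sigma\subset D_0$ and $\mathbf{G}_n(K)/\mathbf{G}_n(K)^+\cong D_0/\Sigma$.
\item[(c)] Hence $\mathbf{G}_n(K)^+=\mathbf{G}_n(K)_u$ if and only if $\mathbf{G}_n(K)=\mathbf{G}_n(K)^+$, if and only if $D_0=\Sigma$.
\item[(d)] For the algebra $D$ of Theorem~\ref{thm:main}, with a suitable involution, $D_0\ne\Sigma$. So $\mathbf{G}_n(K)^+\subsetneq\mathbf{G}_n(K)_u$ for all $n\ge2$; here $\mathbf{G}_n$ has type $D_{8n}$ and $K$-rank $n$.
\end{itemize}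
\end{theorem}

The hypothesis $1\in\Lambda$ is a normalization: it can be arranged without changing the group $\mathbf{G}_n$ (Lemma~\ref{lem:change}).

The mechanism is visible on $2\times2$ matrices over $D$. For every $s\in D^\times$ with $\sigma(s)=s$, the matrix $w(s)=\left(\begin{smallmatrix}0&s^{-1}\\s&0\end{smallmatrix}\right)$ preserves $q$ and has order $2$. If $s\in\Lambda$, then $w(s)$ is a product of three elements of unipotent radicals. In characteristic $2$, however, $\Lambda$ is strictly smaller than the space of symmetric elements, and the remaining $w(s)$ are the candidates. Whether $w(s)$ lifts to the spin group depends on $\operatorname{Nrd}(s)$ modulo squares (Lemma~\ref{lem:lift}); a lift has order $2$ because $\ker\pi=\mu_2$ has no nontrivial $K$-points. To detect the lift, we apply to the lower left entry of a matrix a homomorphism $\varphi\colon D^\times\to\mathbb{F}_2$ that kills $\Lambda\setminus\{0\}$ and is invariant under $\sigma$ (Section~\ref{sec:rankone}). What remains is to find $(D,\sigma)$,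 $\varphi$ and a symmetric $\ell$ with the right reduced norm and $\varphi(\ell)=1$. A skew Laurent series construction (Section~\ref{sec:algebra}) turns this into a question about a Galois extension with group $(\mathbb{Z}/2)^3$, which is solved with a lattice (Section~\ref{sec:field}). Section~\ref{sec:higher} proves Theorem~\ref{thm:rank}.

\section{Spin groups of hyperbolic spaces}\label{sec:groups}

Throughout this section $K,D,m,\sigma,\Lambda,n,V,q$ are as in the introduction, and $K_s$ is a separable closure of $K$. For a matrix $p$ over $D$ write $p^*=\sigma(p)^\top$ and $p^{-*}=(p^*)^{-1}$, so that $q(x,y)=x^*y\bmod\Lambda$. We write $\mathbf{GL}_n(D)$ for the algebraic $K$-group of units of $M_n(D)$, $\mathrm{GL}_n(D)$ for its $K$-points, and $\mathbf{SL}_n(D)$ for the kernel of the reduced norm $\mathbf{GL}_n(D)\to\mathbb{G}_m$.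

\subsection{Symmetric and symmetrized elements}

Call $x\in D$ \emph{symmetric} if $\sigma(x)=x$.

\begin{lemma}\label{lem:Lambda}
\begin{itemize}
\item[(a)] Elements of $\Lambda$ are symmetric, and $\sigma(x)\Lambda x\subset\Lambda$ for $x\in D$.
\item[(b)] If $0\ne\lambda\in\Lambda$, then $\lambda^{-1}\in\Lambda$.
\item[(c)] There is an isomorphism $D\otimes K_s\cong M_m(K_s)$ under which $\sigma(x)=B^{-1}x^\top B$ with $B^\top=B$, and $\Lambda\otimes K_s=B^{-1}\mathrm{Alt}_m$, where $\mathrm{Alt}_m$ is the space of symmetric matrices with zero diagonal. Hence $\dim_K\Lambda=m(m-1)/2$ and $0\ne\Lambda\ne D$.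
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\sigma(x)(y+\sigma(y))x=z+\sigma(z)$ for $z=\sigma(x)yx$. (b) By (a), $\lambda^{-1}=\sigma(\lambda^{-1})\lambda\lambda^{-1}\in\Lambda$. (c) The algebra $D$ splits over $K_s$, and by the Skolem--Noether theorem $\sigma(x)=B^{-1}x^\top B$ for some invertible $B$. From $\sigma^2=1$ we get $B^\top=\pm B$, so $B^\top=B$ in characteristic $2$. Then $x+\sigma(x)=B^{-1}\bigl(Bx+(Bx)^\top\bigr)$, and the matrices $y+y^\top$ are exactly the elements of $\mathrm{Alt}_m$. Finally $m\ge2$, as $D\ne K$.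
\end{proof}

The symmetric elements form the kernel of the map $1+\sigma$, whose image is $\Lambda$, so they form a space of dimension $m(m+1)/2$, which exceeds $\dim\Lambda$ by $m$.

\begin{example}\label{ex:quat}
Let $L/K$ be a separable quadratic extension with automorphism $\gamma$, and let $D=L\oplus Lj$ be a quaternion division algebra with $j\alpha=\gamma(\alpha)j$ and $j^2\in K^\times$. The involution $\sigma(\alpha+\beta j)=\alpha+j\beta=\alpha+\gamma(\beta)j$ has symmetric elements $L\oplus Kj$, while $x+\sigma(x)=(\beta+\gamma(\beta))j$ gives $\Lambda=Kj$. The symmetric elements missing from $\Lambda$ come from the subfield $L$. The algebra of Theorem~\ref{thm:main} has the same shape, with three generators $j_1,j_2,j_3$.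
\end{example}

\begin{remark}\label{rem:perfect}
The field $K$ is automatically nonperfect. If it were perfect, squaring would be a Galois equivariant automorphism of $K_s^\times$, so multiplication by $2$ would be bijective on the Brauer group $H^2(K,K_s^\times)$; but $\sigma$ gives $D\cong D^{\mathrm{op}}$, so $2[D]=0$ and $D=K$.
\end{remark}

\subsection{The isometry group}

Put $h\bigl((x,y),(x',y')\bigr)=x^*y'+y^*x'\in D$. For $z,z'\in V$ and $\alpha\in D$,
\begin{equation}\label{eq:polar}
q(z\alpha)=\sigma(\alpha)q(z)\alpha,\qquad q(z+z')=q(z)+q(z')+h(z,z') \bmod\Lambda .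
\end{equation}
The first formula makes sense by Lemma~\ref{lem:Lambda}(a). In the second, the cross terms of $(x+x')^*(y+y')$ are $x^*y'+x'^*y$, and $x'^*y+y^*x'=\delta+\sigma(\delta)\in\Lambda$ for $\delta=x'^*y$.

For a commutative $K$-algebra $R$, the group $\mathbf{O}(q)(R)$ consists of the $g\in\mathbf{GL}_{2n}(D)(R)$ that preserve the map $V_R\to D_R/\Lambda_R$ given by the same formula. By \eqref{eq:polar} it suffices to preserve $q(z_i)$ and $h(z_i,z_j)\bmod\Lambda_R$ for a $K$-basis $(z_i)$ of $V$, so $\mathbf{O}(q)$ is a closed subgroup scheme of $\mathbf{GL}_{2n}(D)$.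

\begin{lemma}\label{lem:form}
Over $K_s$, the group $\mathbf{O}(q)$ is the orthogonal group of the hyperbolic quadratic form of dimension $2nm$. The group $\mathbf{G}_n$ is absolutely almost simple of type $D_{nm}$, the kernel of $\pi$ is $\mu_2$, and $\pi$ is injective on $K$-points.
\end{lemma}

\begin{proof}
Use Lemma~\ref{lem:Lambda}(c). An element $(x,y)$ of $V\otimes K_s$ is a pair of $nm\times m$ matrices, and $\mathbf{GL}_{2n}(D)$ becomes $\mathbf{GL}_{2nm}$ acting on the $m$ columns. Put $y_i'=By_i$. Then $B\sum_i\sigma(x_i)y_i=\sum_ix_i^\top y_i'=x^\top y'$, so $Bq(x,y)$ is the class of $x^\top y'$ in $M_m/\mathrm{Alt}_m$. The class of a matrix $(c_{ij})$ modulo $\mathrm{Alt}_m$ is determined by the $c_{ii}$ and the sums $c_{ij}+c_{ji}$ for $i<j$. Let $\zeta_i=(\xi_i,\eta_i)$ be the columns of $(x,y')$, let $Q(\xi,\eta)=\xi^\top\eta$, and let $b_Q$ be the polar form of $Q$. For the matrix $x^\top y'$ we have $c_{ii}=Q(\zeta_i)$ and $c_{ij}+c_{ji}=\xi_i^\top\eta_j+\xi_j^\top\eta_i=b_Q(\zeta_i,\zeta_j)$. So, over any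 $K_s$-algebra, preserving $q$ is the same as preserving $Q$.

Thus $\mathbf{S}_n$ is a form of $\mathbf{SO}_{2nm}$ and $\mathbf{G}_n$ is a form of $\mathbf{Spin}_{2nm}$, with $nm\ge4$. The kernel of $\pi$ is of multiplicative type with character group $\mathbb{Z}/2$, which has no nontrivial automorphism, so $\ker\pi=\mu_2$. In characteristic $2$ the equation $y^2=1$ forces $y=1$, so $\mu_2(K)=1$.
\end{proof}

We put $S_n^+=\pi(\mathbf{G}_n(K)^+)\subset\mathbf{S}_n(K)$. By injectivity, $g\in\mathbf{G}_n(K)$ lies in $\mathbf{G}_n(K)^+$ if and only if $\pi(g)\in S_n^+$. This lets us compute with matrices.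

\subsection{Block relations}

Let $\Lambda_n=\{p+p^*:p\in M_n(D)\}$; these are the matrices $\lambda=\lambda^*$ with diagonal entries in $\Lambda$. As in Lemma~\ref{lem:Lambda}(a), $p^*\Lambda_np'\subset\Lambda_r$ whenever $p=p'$ is an $n\times r$ matrix; in particular $y^*\lambda y\in\Lambda$ for $y\in D^n$ and $\lambda\in\Lambda_n$.

\begin{lemma}\label{lem:blocks}
Let $g=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\mathbf{O}(q)(K)$ with blocks in $M_n(D)$. Then
\begin{equation}\label{eq:rel}
a^*c\in\Lambda_n,\qquad b^*d\in\Lambda_n,\qquad a^*d+c^*b=1,\qquad g^{-1}=\begin{pmatrix}d^*&b^*\\c^*&a^*\end{pmatrix}.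
\end{equation}
If $c$ is invertible, then
\begin{equation}\label{eq:rel2}
ac^{-1}\in\Lambda_n,\qquad c^{-1}d\in\Lambda_n .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:polar}, $\delta=h(gz,gz')-h(z,z')$ lies in $\Lambda$. Replacing $z$ by $z\alpha$ gives $\sigma(\alpha)\delta\in\Lambda$ for all $\alpha\in D$. Since $D$ is a division ring and $\Lambda\ne D$, we get $\delta=0$: the map $g$ preserves $h$ exactly. As $h(z,z')=z^*Jz'$ with $J=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, this says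
\[
J=g^*Jg=\begin{pmatrix}a^*c+c^*a&a^*d+c^*b\\b^*c+d^*a&b^*d+d^*b\end{pmatrix}.
\]
Hence $a^*d+c^*b=1$, the matrices $a^*c$ and $b^*d$ are $*$-symmetric, and $g^{-1}=Jg^*J$ is the stated matrix. For $x\in D^n$ we have $0=q(x,0)=q(ax,cx)=x^*a^*cx\bmod\Lambda$ and $0=q(0,x)=x^*b^*dx\bmod\Lambda$; taking standard basis vectors shows that the diagonal entries of $a^*c$ and $b^*d$ lie in $\Lambda$.

The first relation for $g^{-1}$ reads $dc^*\in\Lambda_n$. If $c$ is invertible, then $c^{-*}(a^*c)c^{-1}=(ac^{-1})^*$ and $c^{-1}(dc^*)c^{-*}=c^{-1}d$ lie in $\Lambda_n$, and elements of $\Lambda_n$ are $*$-symmetric.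
\end{proof}

For $a\in\mathrm{GL}_n(D)$ and $\lambda\in\Lambda_n$ put
\[
\iota(a)=\begin{pmatrix}a&0\\0&a^{-*}\end{pmatrix},\qquad u^+(\lambda)=\begin{pmatrix}1&\lambda\\0&1\end{pmatrix},\qquad u^-(\lambda)=\begin{pmatrix}1&0\\\lambda&1\end{pmatrix}.
\]
They preserve $q$, because $(ax)^*a^{-*}y=x^*y$, $(x+\lambda y)^*y=x^*y+y^*\lambda y$ and $x^*(y+\lambda x)=x^*y+x^*\lambda x$. The same formulas over $K$-algebras define connected subgroups of $\mathbf{O}(q)$, so all these elements lie in $\mathbf{S}_n(K)$.

\subsection{Parabolic subgroups}\label{sub:par}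

We use the following standard facts about a connected reductive $K$-group $\mathbf{H}$.
\begin{itemize}
\item[(R1)] For a cocharacter $\chi\colon\mathbb{G}_m\to\mathbf{H}$ over $K$, the elements $g$ for which $\lim_{t\to0}\chi(t)g\chi(t)^{-1}$ exists form a parabolic $K$-subgroup $\mathbf{P}(\chi)$. Its unipotent radical $\mathbf{U}(\chi)$ consists of the $g$ with limit $1$, and the centralizer $\mathbf{Z}(\chi)$ of $\chi$ is a Levi subgroup, equal to $\mathbf{P}(\chi)\cap\mathbf{P}(-\chi)$.
\item[(R2)] A parabolic $K$-subgroup having the centralizer of a maximal $K$-split torus as a Levi subgroup is a minimal parabolic $K$-subgroup. Minimal parabolic $K$-subgroups are conjugate under $\mathbf{H}(K)$ (Borel--Tits). If $\mathbf{P}'\subset\mathbf{Q}$ are parabolic, then $R_u(\mathbf{Q})\subset R_u(\mathbf{P}')$.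
\item[(R3)] If $\mathbf{Q},\mathbf{Q}^-$ are parabolic $K$-subgroups whose intersection $\mathbf{M}$ is a Levi subgroup of both, then multiplication $R_u(\mathbf{Q})\times\mathbf{M}\times R_u(\mathbf{Q}^-)\to\mathbf{H}$ is an open immersion.
\item[(R4)] If $K$ is infinite, then $\mathbf{H}(K)$ is Zariski dense in $\mathbf{H}$.
\item[(R5)] A central isogeny $\tilde{\mathbf{H}}\to\mathbf{H}$ of connected reductive groups preserves the $K$-rank, taking preimages is a bijection on parabolic $K$-subgroups, and the preimage of a Levi subgroup is a Levi subgroup. If $\mathbf{H}$ is semisimple and simply connected, the isogeny is an isomorphism.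
\end{itemize}

For a diagonal cocharacter with entries $t^{\rho_1},\dots,t^{\rho_{2n}}$, conjugation by $\chi(t)$ multiplies the $(i,j)$ entry of a matrix by $t^{\rho_i-\rho_j}$, so the groups in (R1) can be read off.

First take $\chi(t)=\iota(t1_n)=\operatorname{diag}(t1_n,t^{-1}1_n)$. Then $\mathbf{P}=\mathbf{P}(\chi)$ is defined by $c=0$ and $\mathbf{P}^-=\mathbf{P}(-\chi)$ by $b=0$. By \eqref{eq:rel}, $R_u(\mathbf{P})(K)=u^+(\Lambda_n)$, $R_u(\mathbf{P}^-)(K)=u^-(\Lambda_n)$ and $\mathbf{Z}(\chi)=\iota(\mathbf{GL}_n(D))$.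

Next, for pairwise distinct integers $r_1,\dots,r_n>0$, take $\chi_r(t)=\iota(\operatorname{diag}(t^{r_1},\dots,t^{r_n}))$. The $2n$ exponents $\pm r_i$ are distinct, so $\mathbf{Z}(\chi_r)=\{\iota(a):a\text{ diagonal}\}\cong\mathbf{GL}_1(D)^n$. Since $D$ is a division algebra, the maximal $K$-split torus of $\mathbf{GL}_1(D)$ is its center $\mathbb{G}_m$, so the maximal $K$-split torus of $\mathbf{Z}(\chi_r)$ is its central torus $\mathbf{A}\cong\mathbb{G}_m^n$. A split torus of $\mathbf{S}_n$ containing $\mathbf{A}$ centralizes $\chi_r$, so it equals $\mathbf{A}$. Thus $\mathbf{A}$ is a maximal $K$-split torus with centralizer $\mathbf{Z}(\chi_r)$, the groups $\mathbf{S}_n$ and $\mathbf{G}_n$ have $K$-rank $n$, and $\mathbf{P}(\chi_r)$ is minimal by (R2). Let $\mathbf{P}_{\min}=\mathbf{P}(\chi_r)$ for $r_i=n+1-i$. The elements of $R_u(\mathbf{P}_{\min})(K)$ have $c=0$ and $a$ upper unitriangular.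

\begin{lemma}\label{lem:plus}
\begin{itemize}
\item[(a)] $R_u(\mathbf{Q})(K)\subset S_n^+$ for every parabolic $K$-subgroup $\mathbf{Q}$ of $\mathbf{S}_n$. In particular $u^\pm(\Lambda_n)\subset S_n^+$.
\item[(b)] $S_n^+$ is generated by the conjugates of $R_u(\mathbf{P}_{\min})(K)$ under $\pi(\mathbf{G}_n(K))$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\tilde{\mathbf{Q}}=\pi^{-1}(\mathbf{Q})$. The image of $R_u(\tilde{\mathbf{Q}})$ is a connected normal unipotent subgroup of $\mathbf{Q}$ with reductive quotient, so it is $R_u(\mathbf{Q})$. The group scheme $\mu_2\cap R_u(\tilde{\mathbf{Q}})$ is both unipotent and of multiplicative type, so it is trivial. Hence $\pi$ induces an isomorphism $R_u(\tilde{\mathbf{Q}})\cong R_u(\mathbf{Q})$, also on $K$-points, and (a) follows. By (R2), every $R_u(\tilde{\mathbf{Q}})(K)$ is contained in a $\mathbf{G}_n(K)$-conjugate of $R_u(\pi^{-1}(\mathbf{P}_{\min}))(K)$, which gives (b).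
\end{proof}

\subsection{The involutions $w_i(s)$}

The space $V$ is the sum of $n$ hyperbolic planes, the $i$th having coordinates $(x_i,y_i)$. For a symmetric $s\in D^\times$, let $w_i(s)$ act on the $i$th plane by $\left(\begin{smallmatrix}0&s^{-1}\\s&0\end{smallmatrix}\right)$ and trivially on the others. For $x\in D^\times$ let $\iota_i(x)=\iota(a)$, where $a$ is diagonal with $x$ in position $i$ and $1$ elsewhere. For $n=1$ we drop the index.

\begin{lemma}\label{lem:w}
Let $s\in D^\times$ be symmetric and $0\ne\lambda\in\Lambda$. Then $w_i(s)\in\mathbf{O}(q)(K)$, $w_i(s)^2=1$, $w_i(\lambda)\in S_n^+$, and $w_i(s)=w_i(\lambda)\,\iota_i(\lambda^{-1}s)$.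
\end{lemma}

\begin{proof}
All computations take place in the $i$th plane. The matrix sends $(x,y)$ to $(s^{-1}y,sx)$, and $\sigma(s^{-1}y)sx=\sigma(y)x\equiv\sigma(x)y\bmod\Lambda$. Its square is $1$. In characteristic $2$,
\begin{equation}\label{eq:w}
\begin{pmatrix}1&\lambda^{-1}\\0&1\end{pmatrix}\begin{pmatrix}1&0\\\lambda&1\end{pmatrix}\begin{pmatrix}1&\lambda^{-1}\\0&1\end{pmatrix}=\begin{pmatrix}0&\lambda^{-1}\\\lambda&1\end{pmatrix}\begin{pmatrix}1&\lambda^{-1}\\0&1\end{pmatrix}=\begin{pmatrix}0&\lambda^{-1}\\\lambda&0\end{pmatrix}.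
\end{equation}
Since $\lambda,\lambda^{-1}\in\Lambda$, the factors are $u^\pm(\lambda^{\mp1}E_{ii})\in S_n^+$, where $E_{ij}$ are the matrix units. Finally $\sigma(\lambda^{-1}s)^{-1}=(s\lambda^{-1})^{-1}=\lambda s^{-1}$, and $\left(\begin{smallmatrix}0&\lambda^{-1}\\\lambda&0\end{smallmatrix}\right)\operatorname{diag}(\lambda^{-1}s,\lambda s^{-1})=\left(\begin{smallmatrix}0&s^{-1}\\s&0\end{smallmatrix}\right)$.
\end{proof}

\subsection{Lifting to the spin group}

By Lemma~\ref{lem:w}, lifting $w_i(s)$ to $\mathbf{G}_n(K)$ amounts to lifting an element of the Levi subgroup $\iota(\mathrm{GL}_n(D))$. The preimage of this Levi subgroup can be computed exactly. Let $\mathbf{M}=\pi^{-1}(\iota(\mathbf{GL}_n(D)))$.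

\begin{lemma}\label{lem:lift}
For $a\in\mathrm{GL}_n(D)$, the element $\iota(a)$ lies in $\pi(\mathbf{G}_n(K))$ if and only if $\operatorname{Nrd}(a)\in K^{\times2}$.
\end{lemma}

\begin{proof}
Identify $\mathbf{GL}_n(D)$ with its image under $\iota$. By (R5), $\mathbf{M}$ is connected reductive. Its derived group $\mathbf{M}'$ maps onto $\mathbf{SL}_n(D)$ by a central isogeny, and $\mathbf{SL}_n(D)$ is a form of $\mathbf{SL}_{nm}$, hence simply connected. So $\mathbf{M}'\cong\mathbf{SL}_n(D)$, and $\pi^{-1}(\mathbf{SL}_n(D))=\mu_2\times\mathbf{M}'$. Let $\nu\colon\mathbf{M}\to\mathbf{T}=\mathbf{M}/\mathbf{M}'$ be the quotient map onto a torus. The surjection $\operatorname{Nrd}\circ\pi\colon\mathbf{M}\to\mathbb{G}_m$ induces an isogeny $\mathbf{T}\to\mathbb{G}_m$ whose kernel is the isomorphic image of $\mu_2$ under $\nu$. So the character group of $\mathbf{T}$ contains $\mathbb{Z}$, with trivial Galois action, as a subgroup of index $2$. Hence $\mathbf{T}$ is split of dimension $1$, and we may identify $\mathbf{T}=\mathbb{G}_m$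 so that the isogeny is $y\mapsto y^2$.

Let $\mathbf{F}=\{(a,y)\in\mathbf{GL}_n(D)\times\mathbb{G}_m:\operatorname{Nrd}(a)=y^2\}$ and consider $(\pi,\nu)\colon\mathbf{M}\to\mathbf{F}$. Both groups map onto $\mathbf{GL}_n(D)$ as sheaves for the fppf topology, with kernel $\mu_2$, and $(\pi,\nu)$ is compatible with these maps and is an isomorphism on the kernels. So it is an isomorphism, and $\pi(\mathbf{M}(K))$ is the set of $a$ with $\operatorname{Nrd}(a)=y^2$ for some $y\in K^\times$. An element of $\mathbf{G}_n(K)$ mapping into $\mathbf{GL}_n(D)$ lies in $\mathbf{M}(K)$.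
\end{proof}

\section{Rank one}\label{sec:rankone}

Let $n=1$ and $m\ge4$, so that elements of $\mathbf{O}(q)(K)$ are $2\times2$ matrices over $D$, $\mathbf{P}_{\min}=\mathbf{P}$, and $R_u(\mathbf{P}_{\min})(K)=u^+(\Lambda)$. We look for a homomorphism $\theta$ on $\mathbf{O}(q)(K)$ that kills $u^+(\Lambda)$. If $c\ne0$, then \eqref{eq:rel} and \eqref{eq:rel2} give $b=\sigma(c)^{-1}(1+\sigma(a)d)=\sigma(c)^{-1}+ac^{-1}d$, which is the same as
\[
\begin{pmatrix}a&b\\c&d\end{pmatrix}=u^+(ac^{-1})\begin{pmatrix}0&\sigma(c)^{-1}\\c&0\end{pmatrix}u^+(c^{-1}d).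
\]
So $\theta(g)$ can only depend on $c$. Since $\theta$ must also kill $w(\lambda)$, whose lower left entry is $\lambda$, we are led to a homomorphism $\varphi\colon D^\times\to\mathbb{F}_2$ with
\begin{equation}\label{eq:phi}
\varphi(\sigma(x))=\varphi(x)\quad(x\in D^\times),\qquad\varphi(\lambda)=0\quad(0\ne\lambda\in\Lambda).
\end{equation}

\begin{lemma}\label{lem:theta1}
Let $\varphi$ satisfy \eqref{eq:phi}. For $g=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\mathbf{O}(q)(K)$ put $\theta(g)=\varphi(c)$ if $c\ne0$ and $\theta(g)=\varphi(a)$ if $c=0$. Then $\theta\colon\mathbf{O}(q)(K)\to\mathbb{F}_2$ is a homomorphism, and $\theta(S_1^+)=0$.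
\end{lemma}

\begin{proof}
If $c=0$, then $\sigma(a)d=1$ by \eqref{eq:rel}, so $a\ne0$ and $\varphi(d)=\varphi(a)$. Let $g''=gg'$, with entries marked by the same primes.

\emph{Case $c'=0$.} The first column of $g''$ is $(aa',ca')$. Whether or not $c=0$, we get $\theta(g'')=\theta(g)+\varphi(a')=\theta(g)+\theta(g')$.

\emph{Case $c=0$, $c'\ne0$.} Here $c''=dc'\ne0$, so $\theta(g'')=\varphi(d)+\varphi(c')=\theta(g)+\theta(g')$.

\emph{Case $c,c'\ne0$.} Here
\begin{equation}\label{eq:key}
c''=ca'+dc'=c\lambda c',\qquad\lambda=a'c'^{-1}+c^{-1}d,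
\end{equation}
and $\lambda\in\Lambda$ by \eqref{eq:rel2}. If $\lambda\ne0$, then $\theta(g'')=\varphi(c)+\varphi(\lambda)+\varphi(c')=\theta(g)+\theta(g')$. If $\lambda=0$, then $c''=0$ and $d=ca'c'^{-1}$. As $a'c'^{-1}$ is symmetric, $d=c\,\sigma(c')^{-1}\sigma(a')$, and by \eqref{eq:rel} for $g'$,
\[
d''=cb'+dd'=c\,\sigma(c')^{-1}\bigl(\sigma(c')b'+\sigma(a')d'\bigr)=c\,\sigma(c')^{-1}.
\]
So $\theta(g'')=\varphi(a'')=\varphi(d'')=\varphi(c)+\varphi(c')$.

Finally $\theta(u^+(\lambda))=\varphi(1)=0$. The kernel of $\theta$ is normal, so Lemma~\ref{lem:plus}(b) gives $\theta(S_1^+)=0$.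
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $\varphi$ satisfy \eqref{eq:phi}, and let $\Theta=\theta\circ\pi\colon\mathbf{G}_1(K)\to\mathbb{F}_2$. Suppose that $\ell\in D^\times$ is symmetric with $\varphi(\ell)=1$, and that $\operatorname{Nrd}(\lambda_0^{-1}\ell)\in K^{\times2}$ for some $0\ne\lambda_0\in\Lambda$. Then $\Theta(\mathbf{G}_1(K)^+)=0$, and there is $\tilde u\in\mathbf{G}_1(K)$ with $\tilde u^2=1$ and $\Theta(\tilde u)=1$.
\end{proposition}

\begin{proof}
The first claim is Lemma~\ref{lem:theta1}. By Lemma~\ref{lem:w}, $w(\ell)=w(\lambda_0)\iota(\lambda_0^{-1}\ell)$ with $w(\lambda_0)\in S_1^+$, and the second factor lifts by Lemma~\ref{lem:lift}. So $w(\ell)=\pi(\tilde u)$ with $\tilde u\in\mathbf{G}_1(K)$. Since $w(\ell)^2=1$ and $\pi$ is injective on $K$-points, $\tilde u^2=1$. Finally $\Theta(\tilde u)=\theta(w(\ell))=\varphi(\ell)=1$.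
\end{proof}

Characteristic $2$ enters three times: it makes room for a symmetric $\ell$ outside $\Lambda$, it makes the lift of an involution an involution, and it makes an involution unipotent.

\section{A division algebra of degree $8$}\label{sec:algebra}

We need a division algebra on which a homomorphism $\varphi$ can be written down. In an algebra of Laurent series, the leading coefficient of a product is the product of the leading coefficients up to a Galois twist, so an invariant homomorphism on the coefficient field gives one on the algebra. Let $\Gamma=(\mathbb{Z}/2)^3$, written multiplicatively, with basis $\gamma_1,\gamma_2,\gamma_3$. The commutative input is the following statement, proved in Section~\ref{sec:field}.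

\begin{proposition}\label{prop:field}
There are a Galois extension $L/k$ of fields of characteristic $2$ with group $\Gamma$, a homomorphism $\Psi\colon L^\times\to\mathbb{F}_2$ and elements $\ell\in L^\times$, $e\in k^\times$ such that
\begin{itemize}
\item[(i)] $\Psi$ is $\Gamma$-invariant;
\item[(ii)] $\Psi$ vanishes on $(L^\gamma)^\times$ for each $\gamma\in\Gamma\setminus\{1\}$;
\item[(iii)] $\Psi(\ell)=1$;
\item[(iv)] $N_{L/k}(\ell)=e^2$.
\end{itemize}
\end{proposition}

Fix such data. Let $D=L((j_1))((j_2))((j_3))$ be the iterated skew Laurent series ring with $j_i\alpha=\gamma_i(\alpha)j_i$ for $\alpha\in L$ and commuting $j_1,j_2,j_3$. A skew Laurent series ring over a division ring is a division ring (factor out the leading term and use the geometric series), so $D$ is one. For $\nu\in\mathbb{Z}^3$ put $j^\nu=j_1^{\nu_1}j_2^{\nu_2}j_3^{\nu_3}$ and $\gamma^\nu=\gamma_1^{\nu_1}\gamma_2^{\nu_2}\gamma_3^{\nu_3}$; thus $\gamma^\nu=1$ if and only if $\nu\in(2\mathbb{Z})^3$. An element of $D$ is a formal sum $\sum_\nu\alpha_\nu j^\nu$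 with $\alpha_\nu\in L$ whose support satisfies: $\nu_3$ is bounded below; for each $\nu_3$, $\nu_2$ is bounded below; for each $(\nu_2,\nu_3)$, $\nu_1$ is bounded below. The product is given by
\begin{equation}\label{eq:prod}
\alpha j^\nu\cdot\beta j^\mu=\alpha\,\gamma^\nu(\beta)\,j^{\nu+\mu}.
\end{equation}
Order $\mathbb{Z}^3$ lexicographically with respect to $(\nu_3,\nu_2,\nu_1)$. This order is compatible with addition, and every $x\in D^\times$ has a \emph{leading term} $\alpha j^\nu$ with $\alpha\in L^\times$ and $\nu$ minimal in the support. The leading term of a product is the product of the leading terms. Put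
\[
t_i=j_i^2,\qquad K=k((t_1))((t_2))((t_3)),\qquad L'=L((t_1))((t_2))((t_3)),
\]
\[
\sigma\Bigl(\sum\alpha_\nu j^\nu\Bigr)=\sum j^\nu\alpha_\nu=\sum\gamma^\nu(\alpha_\nu)j^\nu,\qquad\varphi(x)=\Psi(\alpha)\ \text{ for $x$ with leading term }\alpha j^\nu .
\]

\begin{proposition}\label{prop:algebra}
\begin{itemize}
\item[(a)] $K$ is a nonperfect field of characteristic $2$, and $D$ is a central division $K$-algebra of degree $8$ with maximal subfield $L'=L\otimes_kK$.
\item[(b)] $\sigma$ is a $K$-linear involution, $\sigma(\ell)=\ell$, and $j_1\in\Lambda$.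
\item[(c)] $\varphi\colon D^\times\to\mathbb{F}_2$ is a homomorphism satisfying \eqref{eq:phi}, and $\varphi(\ell)=1$.
\item[(d)] $\operatorname{Nrd}(\ell)=e^2$ and $\operatorname{Nrd}(j_1)=t_1^4$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The field $L'$ consists of the series supported in $(2\mathbb{Z})^3$. The support conditions pass to subsets, so grouping terms by the class of $\nu$ modulo $2$ gives $D=\bigoplus_{\nu\in\{0,1\}^3}L'j^\nu$. If $\sum\alpha_\nu j^\nu$ commutes with all $\beta\in L$, then $\alpha_\nu\gamma^\nu(\beta)=\beta\alpha_\nu$, so $\gamma^\nu=1$ whenever $\alpha_\nu\ne0$, and the element lies in $L'$. If it also commutes with the $j_i$, its coefficients are fixed by $\Gamma$, so it lies in $K$. Conversely $K$ is central by \eqref{eq:prod}. Expanding coefficients in a $k$-basis of $L$ gives $L'=L\otimes_kK$, so $[L':K]=8$ and $\dim_KD=64$. The leading exponent of the square of an element of $K^\times$ lies in $(4\mathbb{Z})^3$, so $t_1=j^{(2,0,0)}$ is not a square in $K$.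

(b) Since $\gamma^{2\nu}=1$, we have $\sigma^2=1$ and
\[
\sigma(\alpha j^\nu\cdot\beta j^\mu)=\gamma^{\nu+\mu}(\alpha)\gamma^\mu(\beta)j^{\nu+\mu}=\gamma^\mu(\beta)j^\mu\cdot\gamma^\nu(\alpha)j^\nu=\sigma(\beta j^\mu)\,\sigma(\alpha j^\nu).
\]
Each coefficient of a product of series is a finite sum of such terms, so $\sigma$ is an anti-automorphism. It fixes $L'$ pointwise; in particular it is $K$-linear and fixes $\ell$. Choose $\beta\in L$ with $\gamma_1(\beta)\ne\beta$ and put $\alpha=\beta/(\beta+\gamma_1(\beta))$. Then $\alpha+\gamma_1(\alpha)=1$, so $j_1=\alpha j_1+\sigma(\alpha j_1)\in\Lambda$.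

(c) By \eqref{eq:prod} and (i), $\varphi$ is a homomorphism. If $x$ has leading term $\alpha j^\nu$, then $\sigma(x)$ has leading term $\gamma^\nu(\alpha)j^\nu$, so $\varphi(\sigma(x))=\varphi(x)$ by (i). The coefficient of $j^\nu$ in $x+\sigma(x)$ is $\alpha_\nu+\gamma^\nu(\alpha_\nu)$. It is $0$ if $\gamma^\nu=1$, and it is fixed by $\gamma^\nu$ in any case. So the leading coefficient of a nonzero $\lambda\in\Lambda$ lies in $(L^\gamma)^\times$ for some $\gamma\ne1$, and $\varphi(\lambda)=0$ by (ii). Finally $\varphi(\ell)=\Psi(\ell)=1$ by (iii).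

(d) On a subfield of degree equal to the degree of $D$, the reduced norm is the field norm. So $\operatorname{Nrd}(\ell)=N_{L'/K}(\ell)=N_{L/k}(\ell)=e^2$ by (iv). Also $\operatorname{Nrd}(j_1)^2=\operatorname{Nrd}(t_1)=t_1^8$, and square roots are unique in characteristic $2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $K,D,\sigma,\varphi,\ell$ as above and $\lambda_0=j_1$. Then $\operatorname{Nrd}(j_1^{-1}\ell)=(et_1^{-2})^2$, so Proposition~\ref{prop:criterion} applies and gives $\Theta$ and $\tilde u$. In a faithful representation $(\tilde u-1)^2=\tilde u^2-1=0$, so $\tilde u$ is unipotent. The type and the $K$-rank were found in Lemma~\ref{lem:form} and Section~\ref{sub:par}.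
\end{proof}

\section{The triquadratic extension}\label{sec:field}

In this section we prove Proposition~\ref{prop:field}. Conditions (ii) and (iii) say in particular that $\ell$ is not a product of elements of the fixed fields $L^\gamma$, while (iv) pushes in the opposite direction through Hilbert's Theorem 90. For a group of order $4$, condition (iv) wins.

\begin{remark}\label{rem:biquad}
Let $L/k$ be Galois with group $\langle\gamma_1,\gamma_2\rangle\cong(\mathbb{Z}/2)^2$ in characteristic $2$, and let $N_{L/k}(\ell)=e^2$ with $e\in k^\times$. Then $\ell$ is a product of elements of the three fields $L^\gamma$, $\gamma\ne1$. Indeed $\ell\gamma_1(\ell)/e\in L^{\gamma_1}$ has norm $1$ over $k$, so it equals $\gamma_2(z)/z$ with $z\in L^{\gamma_1}$. Then $v=\ell z$ satisfies $v\gamma_1(v)=\beta$ with $\beta=ez\gamma_2(z)\in k^\times$. If $v+\gamma_2(v)=0$, then $v\in L^{\gamma_2}$. Otherwise $v+\gamma_2(v)\in L^{\gamma_2}$ is nonzero and, since $\gamma_1(v)=\beta/v$ and $\gamma_1\gamma_2(v)=\beta/\gamma_2(v)$,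
\[
\gamma_1\gamma_2\Bigl(\frac{v}{v+\gamma_2(v)}\Bigr)=\frac{\beta/\gamma_2(v)}{\beta/\gamma_2(v)+\beta/v}=\frac{v}{v+\gamma_2(v)} .
\]
So the analogue of Proposition~\ref{prop:field} fails for $(\mathbb{Z}/2)^2$, and this is why our algebra has degree $8$.
\end{remark}

The plan is to take the generic situation: the conjugates of $\ell$ and the element $e$ will be monomials in a Laurent polynomial ring, subject only to the relation (iv), and $\Psi$ will count conjugates of $\ell$ modulo $2$.

\subsection{The lattice}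

Let $\mathbb{Z}[\Gamma]$ have basis $(y_\gamma)_{\gamma\in\Gamma}$ with $\tau y_\gamma=y_{\tau\gamma}$. Let $\eta_1,\eta_2,\eta_3\in\operatorname{Hom}(\Gamma,\mathbb{F}_2)$ be the basis dual to $\gamma_1,\gamma_2,\gamma_3$, and put $\Gamma_i=\ker\eta_i$, $N_i=\sum_{\gamma\in\Gamma_i}y_\gamma$, $N=\sum_{\gamma\in\Gamma}y_\gamma$. Relation (iv), written additively, leads to
\[
Y=(\mathbb{Z}[\Gamma]\oplus\mathbb{Z}f)/\mathbb{Z}(N-2f),
\]
with $\Gamma$ fixing $f$. It is torsion-free, since $N-2f$ is not divisible by any integer greater than $1$.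

The difficulty is that $\Psi$ must be defined on all of $L^\times$, not only on monomials. We shall do this by an equivariant retraction of $L^\times$ onto the group of monomials, and the obstruction to such a retraction lies in the groups $H^1(H,-)$ for subgroups $H\le\Gamma$, which do not vanish for $Y$. The remedy is suggested by the element $z$ of Remark~\ref{rem:biquad}. In any $L$ satisfying (iv), the element $N_{L/L^{\Gamma_i}}(\ell)/e$ has norm $1$ over $k$, so it equals $\gamma_i(z_i)/z_i$ for some $z_i\in L^{\Gamma_i}$. We adjoin these $z_i$ as further monomials. Let $X=Y\oplus\mathbb{Z}z_1\oplus\mathbb{Z}z_2\oplus\mathbb{Z}z_3$ with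
\[
\gamma z_i=z_i+c_i(\gamma),\qquad c_i(\gamma)=\begin{cases}0,&\eta_i(\gamma)=0,\\N_i-f,&\eta_i(\gamma)=1.\end{cases}
\]
This is an action if $c_i(\gamma\tau)=c_i(\gamma)+\gamma c_i(\tau)$. If $\eta_i(\tau)=0$, both sides equal $c_i(\gamma)$. If $\eta_i(\tau)=1$ and $\eta_i(\gamma)=0$, both sides equal $N_i-f$, since $\Gamma_i$ fixes $N_i$. If $\eta_i(\gamma)=\eta_i(\tau)=1$, then $\gamma N_i=N-N_i$, and the right side is $(N_i-f)+(N-N_i-f)=N-2f=0$.

\begin{lemma}\label{lem:H1}
$H^1(H,X)=0$ for every subgroup $H\le\Gamma$.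
\end{lemma}

\begin{proof}
There is an exact sequence $0\to\mathbb{Z}[\Gamma]\to Y\to\mathbb{Z}/2\to0$, the quotient being generated by the image of $f$. As $\mathbb{Z}[\Gamma]$ is a free $\mathbb{Z}[H]$-module, its cohomology vanishes in positive degrees, so $H^1(H,Y)\cong H^1(H,\mathbb{Z}/2)=\operatorname{Hom}(H,\mathbb{F}_2)$. The quotient $X/Y\cong\mathbb{Z}^3$ has trivial action, which gives the exact sequence
\[
\mathbb{Z}^3\xrightarrow{\ \partial\ }H^1(H,Y)\to H^1(H,X)\to H^1(H,\mathbb{Z}^3)=\operatorname{Hom}(H,\mathbb{Z}^3)=0 .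
\]
Here $\partial(z_i)$ is the class of $\gamma\mapsto\gamma z_i-z_i=c_i(\gamma)$, whose image in $\operatorname{Hom}(H,\mathbb{F}_2)$ is $\eta_i|_H$. Restriction $\operatorname{Hom}(\Gamma,\mathbb{F}_2)\to\operatorname{Hom}(H,\mathbb{F}_2)$ is onto, so $\partial$ is onto.
\end{proof}

Define $\psi\colon X\to\mathbb{F}_2$ by $\psi(y_\gamma)=1$ and $\psi(f)=\psi(z_i)=0$. It is well defined since $\psi(N-2f)=8=0$, and $\Gamma$-invariant since $\psi(N_i-f)=4=0$. Adjoining the $z_i$ has enlarged the groups of fixed points $X^\gamma$, and the point is that $\psi$ still vanishes on them.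

\begin{lemma}\label{lem:psi}
$\psi(X^\tau)=0$ for each $\tau\in\Gamma\setminus\{1\}$.
\end{lemma}

\begin{proof}
Let $x=\sum_\gamma n_\gamma y_\gamma+n f+\sum_ia_iz_i$ be fixed by $\tau$, and let $I=\{i:\eta_i(\tau)=1\}$. The equation $\tau x-x=0$ in $Y$ means that for some $r\in\mathbb{Z}$,
\[
\sum_\gamma(n_{\tau\gamma}-n_\gamma)y_\gamma+\sum_{i\in I}a_i(N_i-f)=r(N-2f)\qquad\text{in }\mathbb{Z}[\Gamma]\oplus\mathbb{Z}f .
\]
Comparing coefficients of $y_\gamma$ gives $n_{\tau\gamma}-n_\gamma=r-\sum_{i\in I,\ \gamma\in\Gamma_i}a_i$. Let $C$ be a subgroup of order $4$ not containing $\tau$, so that $\Gamma=C\sqcup\tau C$. Modulo $2$,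
\[
\psi(x)\equiv\sum_{\gamma\in C}(n_\gamma+n_{\tau\gamma})\equiv\sum_{\gamma\in C}(n_{\tau\gamma}-n_\gamma)=4r-\sum_{i\in I}a_i\,|C\cap\Gamma_i| .
\]
The subgroup $C\cap\Gamma_i$ has index $1$ or $2$ in $C$, so its order is $4$ or $2$, and $\psi(x)=0$.
\end{proof}

The last line is where $|\Gamma|=8$ is used. For the same construction with $(\mathbb{Z}/2)^2$, the element $x=y_1+z_1+z_2$ has $\psi(x)=1$ and is fixed by $\tau=\gamma_1\gamma_2$, since $\tau x-x=y_\tau-y_1+(y_1+y_{\gamma_2})+(y_1+y_{\gamma_1})-2f=N-2f$.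

\subsection{The field}

\begin{proof}[Proof of Proposition~\ref{prop:field}]
Let $R=\mathbb{F}_2[X]$ be the group algebra, with basis of monomials $T^x$ ($x\in X$) and $\gamma T^x=T^{\gamma x}$. As $X$ is free abelian of finite rank, $R$ is a Laurent polynomial ring: a unique factorization domain whose units are the monomials. Let $L$ be its fraction field. The action of $\Gamma$ is faithful because $X\supset\mathbb{Z}[\Gamma]$, so $L$ is Galois over $k=L^\Gamma$ with group $\Gamma$.

We choose generators of the nonzero principal prime ideals of $R$ that are permuted by $\Gamma$. In each $\Gamma$-orbit pick an ideal $\mathfrak{p}=p_0R$, with stabilizer $H$. For $\gamma\in H$ write $\gamma(p_0)=T^{c(\gamma)}p_0$. Computing $\gamma\tau(p_0)$ gives $c(\gamma\tau)=c(\gamma)+\gamma c(\tau)$, so by Lemma~\ref{lem:H1} there is $x_0\in X$ with $c(\gamma)=\gamma x_0-x_0$. Then $p=T^{-x_0}p_0$ is fixed by $H$, and $p_{\gamma\mathfrak{p}}=\gamma(p)$ is a well-defined generator of $\gamma\mathfrak{p}$ for $\gamma\in\Gamma$. Every $\alpha\in L^\times$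 is uniquely $T^{\rho(\alpha)}\prod_{\mathfrak{q}}p_{\mathfrak{q}}^{n_{\mathfrak{q}}}$, and $\rho\colon L^\times\to X$ is a $\Gamma$-equivariant homomorphism with $\rho(T^x)=x$.

Put $\Psi=\psi\circ\rho$, $\ell=T^{y_1}$ and $e=T^f\in k^\times$. Then (i) holds as $\rho$ is equivariant and $\psi$ invariant; (ii) holds as $\rho((L^\gamma)^\times)\subset X^\gamma$, by Lemma~\ref{lem:psi}; (iii) is $\psi(y_1)=1$; and (iv) is $N_{L/k}(\ell)=T^N=T^{2f}$.
\end{proof}

\section{Rank at least two}\label{sec:higher}

We now prove Theorem~\ref{thm:rank}. Let $K,D,\sigma$ be as in Section~\ref{sec:groups} and $n\ge2$; then $nm\ge4$. The field $K$ is infinite, since finite division rings are commutative (Wedderburn).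

\subsection{The normalization $1\in\Lambda$}

\begin{lemma}\label{lem:change}
Let $0\ne\lambda_0\in\Lambda$ and $\sigma'(x)=\lambda_0^{-1}\sigma(x)\lambda_0$. Then $\sigma'$ is a $K$-linear involution, $\Lambda'=\{x+\sigma'(x)\}=\lambda_0^{-1}\Lambda$ contains $1$, and the groups $\mathbf{G}_n$ for $\sigma$ and $\sigma'$ are isomorphic.
\end{lemma}

\begin{proof}
As $\lambda_0$ is symmetric, $\sigma'^2(x)=\lambda_0^{-1}\bigl(\lambda_0x\lambda_0^{-1}\bigr)\lambda_0=x$ and $x+\sigma'(x)=\lambda_0^{-1}\bigl(\lambda_0x+\sigma(\lambda_0x)\bigr)$. Moreover $\sum\sigma'(x_i)y_i=\lambda_0^{-1}\sum\sigma(x_i)\lambda_0y_i$, so conjugation by $(x,y)\mapsto(x,\lambda_0y)$ identifies the two isometry groups.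
\end{proof}

From now on $1\in\Lambda$. Let $A=D^\times/\Sigma$, an abelian group, and write $[x]$ for the class of $x$. The map $D^\times\to A$ will play the role of $\varphi$, so we must check the analogue of \eqref{eq:phi}. The next lemma does this, and it will also supply the involutions for part (a).

\begin{lemma}\label{lem:sym}
Every $x\in D^\times$ is a product $s_1s_2$ of two symmetric elements. Moreover $[x]^2=1$ and $[\sigma(x)]=[x]$ in $A$.
\end{lemma}

\begin{proof}
The map $\sigma$ restricts to a $K$-isomorphism of fields $K(x)\to K(\sigma(x))$, so by the Skolem--Noether theorem there is $s_0\in D^\times$ with $s_0\sigma(x)=xs_0$. Applying $\sigma$ gives $\sigma(s_0)\sigma(x)=x\sigma(s_0)$. Let $s_1=s_0+\sigma(s_0)$ if this is nonzero, and $s_1=s_0$ otherwise. In both cases $s_1$ is symmetric, nonzero, and $s_1\sigma(x)=xs_1$. Then $s_2=s_1^{-1}x$ satisfies $\sigma(s_2)=\sigma(x)s_1^{-1}=s_1^{-1}x=s_2$.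

Since $1\in\Lambda$, Lemma~\ref{lem:Lambda}(a) gives $x\sigma(x)\in\Lambda\setminus\{0\}$ for all $x\in D^\times$. So $[s]^2=1$ for symmetric $s$, hence $[x]^2=[s_1]^2[s_2]^2=1$, and $[\sigma(x)]=[x]^{-1}=[x]$.
\end{proof}

\subsection{The determinant}

Let $E_n(D)\subset\mathrm{GL}_n(D)$ be the subgroup generated by the elementary matrices $1+\alpha E_{ij}$ ($\alpha\in D$, $i\ne j$). The identity \eqref{eq:w} holds in $\mathrm{GL}_2(D)$ for any $\lambda\in D^\times$, so
\begin{equation}\label{eq:white}
\operatorname{diag}(x,x^{-1})=\begin{pmatrix}0&1\\1&0\end{pmatrix}\begin{pmatrix}0&x^{-1}\\x&0\end{pmatrix}\in E_2(D)\qquad(x\in D^\times).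
\end{equation}
Row operations bring any $a\in\mathrm{GL}_n(D)$ to diagonal form, and $\operatorname{diag}(x_1,x_2)=\operatorname{diag}(x_2^{-1},x_2)\operatorname{diag}(x_2x_1,1)$ moves all entries to the first position. So
\begin{equation}\label{eq:reduce}
a=\varepsilon\operatorname{diag}(x,1,\dots,1)\quad\text{with }\varepsilon\in E_n(D),\ x\in D^\times,\qquad\text{and then }\operatorname{Nrd}(a)=\operatorname{Nrd}(x).
\end{equation}
The Dieudonn\'e determinant is the homomorphism $\mathrm{GL}_n(D)\to D^\times/[D^\times,D^\times]$ that is trivial on $E_n(D)$ and sends a diagonal matrix to the class of the product of its entries. Let $\Delta\colon\mathrm{GL}_n(D)\to A$ be its composite with the projection to $A$.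

\begin{lemma}\label{lem:Delta}
$\Delta(p^*)=\Delta(p)$ for $p\in\mathrm{GL}_n(D)$, and $\Delta(\lambda)=1$ for every invertible $\lambda\in\Lambda_n$.
\end{lemma}

\begin{proof}
As $A$ is abelian, $p\mapsto\Delta(p^*)$ is a homomorphism. It agrees with $\Delta$ on elementary matrices, since $(1+\alpha E_{ij})^*=1+\sigma(\alpha)E_{ji}$, and on diagonal matrices by Lemma~\ref{lem:sym}. These generate $\mathrm{GL}_n(D)$.

For the second claim we diagonalize the form $\beta(x,y)=x^*\lambda y$, for $\lambda\in\Lambda_r$ invertible, by induction on $r\ge1$. Suppose $\beta(x,x)=0$ for all $x$. Polarizing gives $\delta+\sigma(\delta)=0$ for all values $\delta=\beta(x,y)$. These values fill $D$, so $\Lambda=0$, which is false. Hence some $\mu=x^*\lambda x$ is nonzero, and $\mu\in\Lambda$. Then $D^r=xD\oplus x^\perp$, and for the matrix $p$ whose columns are $x$ and a basis of $x^\perp$, the matrix $p^*\lambda p\in\Lambda_r$ is block diagonal with blocks $\mu$ and an invertible $\lambda'\in\Lambda_{r-1}$. By induction $p^*\lambda p=\operatorname{diag}(\mu_1,\dots,\mu_n)$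 for some $p\in\mathrm{GL}_n(D)$ and $\mu_i\in\Lambda\setminus\{0\}$, so $\Delta(\lambda)=\Delta(p)^{-2}\prod_i[\mu_i]=1$.
\end{proof}

\subsection{The homomorphism $\theta$}

In rank one the entry $c$ is either invertible or zero, and a case analysis was possible. Now $c$ can have any rank. We define $\theta$ where $c$ is invertible and extend it by a general argument.

\begin{lemma}\label{lem:extend}
Let $G$ be a group and $\Omega\subset G$ a subset such that every finite intersection of left translates of $\Omega$ is nonempty. Let $\theta_0\colon\Omega\to A$ be a map to a group with $\theta_0(gg')=\theta_0(g)\theta_0(g')$ whenever $g,g',gg'\in\Omega$. Then there is a homomorphism $\theta\colon G\to A$ with $\theta(g)=\theta_0(gx)\theta_0(x)^{-1}$ whenever $x,gx\in\Omega$.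
\end{lemma}

\begin{proof}
For each $g$ such an $x$ exists, in $\Omega\cap g^{-1}\Omega$. Suppose $x,gx,y,gy\in\Omega$. Choose $z\in\Omega\cap x^{-1}y\Omega\cap x^{-1}\Omega\cap(gx)^{-1}\Omega$ and put $z'=y^{-1}xz$. Then $z$, $z'$, $xz=yz'$ and $gxz=gyz'$ lie in $\Omega$, so
\[
\theta_0(gx)\theta_0(x)^{-1}=\theta_0(gxz)\theta_0(xz)^{-1}=\theta_0(gyz')\theta_0(yz')^{-1}=\theta_0(gy)\theta_0(y)^{-1},
\]
and $\theta$ is well defined. Given $g,g'$, choose $x$ with $x,g'x,gg'x\in\Omega$. Then $\theta(g)\theta(g')=\theta_0(gg'x)\theta_0(g'x)^{-1}\theta_0(g'x)\theta_0(x)^{-1}=\theta(gg')$.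
\end{proof}

\begin{proposition}\label{prop:theta}
There is a homomorphism $\theta\colon\mathbf{S}_n(K)\to A$ such that $\theta(g)=\Delta(a)$ for every $g$ with $c=0$, and $\theta(S_n^+)=1$.
\end{proposition}

\begin{proof}
Let $\Omega$ be the set of $g\in\mathbf{S}_n(K)$ with $c$ invertible. It is the set of $K$-points of the open subset $\operatorname{Nrd}(c)\ne0$ of the irreducible variety $\mathbf{S}_n$, and it contains $w_1(1)\cdots w_n(1)=J$ by Lemma~\ref{lem:w}. A finite intersection of translates of a nonempty open subset is open and nonempty, so it has a $K$-point by (R4). Put $\theta_0(g)=\Delta(c)$. If $g,g',gg'\in\Omega$, formula \eqref{eq:key} holds for blocks, with $\lambda\in\Lambda_n$ by \eqref{eq:rel2}, and $\lambda=c^{-1}c''c'^{-1}$ is invertible. So $\theta_0(gg')=\theta_0(g)\theta_0(g')$ by Lemma~\ref{lem:Delta}, and Lemma~\ref{lem:extend} gives $\theta$.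

Let $g$ have $c=0$, so $d=a^{-*}$ by \eqref{eq:rel}. For $x\in\Omega$ with lower left block $c_x$, the lower left block of $gx$ is $a^{-*}c_x$. Hence $gx\in\Omega$ and $\theta(g)=\Delta(a^{-*})=\Delta(a)^{-1}=\Delta(a)$. Unitriangular matrices lie in $E_n(D)$, so $\theta$ is trivial on $R_u(\mathbf{P}_{\min})(K)$, and on $S_n^+$ by Lemma~\ref{lem:plus}(b).
\end{proof}

\subsection{The quotient $\mathbf{G}_n(K)/\mathbf{G}_n(K)^+$}

\begin{lemma}\label{lem:elem}
$\iota(E_n(D))\subset S_n^+$.
\end{lemma}

\begin{proof}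
Let $\varepsilon=1+\alpha E_{ij}$, so $\varepsilon^{-*}=1+\sigma(\alpha)E_{ji}$. Choose $\chi_r$ as in Section~\ref{sub:par} with $r_i>r_j$. Conjugation by $\chi_r(t)$ multiplies both off-diagonal entries of $\iota(\varepsilon)$ by $t^{r_i-r_j}$, so $\iota(\varepsilon)\in\mathbf{U}(\chi_r)(K)$. Apply Lemma~\ref{lem:plus}(a).
\end{proof}

For $x\in D_0$, Lemma~\ref{lem:lift} gives $\kappa(x)\in\mathbf{G}_n(K)$ with $\pi(\kappa(x))=\iota_1(x)$. As $\pi$ is injective on $K$-points, $\kappa(x)$ is unique and $\kappa$ is a homomorphism. Let $\bar\kappa\colon D_0\to\mathbf{G}_n(K)/\mathbf{G}_n(K)^+$ be the induced homomorphism.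

\begin{proof}[Proof of Theorem~\ref{thm:rank}(b)]
\emph{$\bar\kappa$ is onto.} Let $\tilde{\mathbf{U}}^\pm$ be the unipotent radicals of $\pi^{-1}(\mathbf{P})$ and $\pi^{-1}(\mathbf{P}^-)$. By (R5) and (R3), $\mathbf{C}=\tilde{\mathbf{U}}^+\mathbf{M}\tilde{\mathbf{U}}^-$ is open in $\mathbf{G}_n$ and $\mathbf{C}(K)=\tilde{\mathbf{U}}^+(K)\mathbf{M}(K)\tilde{\mathbf{U}}^-(K)$. For $g\in\mathbf{G}_n(K)$, the nonempty open set $\mathbf{C}\cap g\mathbf{C}^{-1}$ has a $K$-point $x$ by (R4), and $g=x\cdot x^{-1}g\in\mathbf{C}(K)\mathbf{C}(K)$. So the image of $\mathbf{M}(K)$ is all of $\mathbf{G}_n(K)/\mathbf{G}_n(K)^+$. Let $g\in\mathbf{M}(K)$ and $\pi(g)=\iota(a)$. Write $a$ as in \eqref{eq:reduce}. By Lemma~\ref{lem:lift}, $\operatorname{Nrd}(x)=\operatorname{Nrd}(a)$ is a square, so $x\in D_0$, and $\pi(g\kappa(x)^{-1})=\iota(\varepsilon)\in S_n^+$ by Lemma~\ref{lem:elem}. Hence $g\equiv\kappa(x)$ modulo $\mathbf{G}_n(K)^+$.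

\emph{$\ker\bar\kappa\subset\Sigma$.} If $\kappa(x)\in\mathbf{G}_n(K)^+$, then $[x]=\theta(\iota_1(x))=1$ by Proposition~\ref{prop:theta}.

\emph{$\Sigma\subset D_0$ and $\Sigma\subset\ker\bar\kappa$.} It suffices to show $\iota_1(x)\in S_n^+$ for the generators $x$ of $\Sigma$; then $x\in D_0$ by Lemma~\ref{lem:lift}, and $\kappa(x)\in\mathbf{G}_n(K)^+$. For $0\ne\lambda\in\Lambda$, Lemma~\ref{lem:w} with the pair $(\lambda,1)$ gives $\iota_1(\lambda)=w_1(1)w_1(\lambda)\in S_n^+$. For $x,y\in D^\times$,
\[
\operatorname{diag}(xyx^{-1}y^{-1},1)=\operatorname{diag}(x,x^{-1})\operatorname{diag}(y,y^{-1})\operatorname{diag}\bigl((yx)^{-1},yx\bigr)\in E_2(D)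
\]
by \eqref{eq:white}, so $\iota_1(xyx^{-1}y^{-1})\in S_n^+$ by Lemma~\ref{lem:elem}, as $n\ge2$.
\end{proof}

\subsection{Involutions in every coset}

A single $w_1(s)$ reaches only symmetric elements with square reduced norm. With two planes available, we can use both factors of $x=s_1s_2$, and only the product of their norms has to be a square.

\begin{proof}[Proof of Theorem~\ref{thm:rank}(a) and (c)]
Let $x\in D_0$, write $x=s_1s_2$ as in Lemma~\ref{lem:sym}, and put $u=w_1(s_1)w_2(s_2)$. The two factors act on different planes, so they commute and $u^2=1$. By Lemma~\ref{lem:w} with $\lambda=1$,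
\[
u=w_1(1)w_2(1)\,\iota(a),\qquad a=\operatorname{diag}(s_1,s_2,1,\dots,1),
\]
with $w_1(1)w_2(1)\in S_n^+$. Now $\operatorname{diag}(s_1,s_2)=\operatorname{diag}(x,1)\operatorname{diag}(s_2^{-1},s_2)$, so $\iota(a)\in\iota_1(x)S_n^+$ by \eqref{eq:white} and Lemma~\ref{lem:elem}. Hence $u=\pi(\tilde u)$ with $\tilde u\in\mathbf{G}_n(K)$ and $\tilde u\equiv\kappa(x)$ modulo $\mathbf{G}_n(K)^+$. By injectivity of $\pi$ on $K$-points, $\tilde u^2=1$, so $\tilde u$ is unipotent. Since $\bar\kappa$ is onto, every coset of $\mathbf{G}_n(K)^+$ contains a unipotent element. As $\mathbf{G}_n(K)^+\subset\mathbf{G}_n(K)_u$, part (a) follows. By (a) the first two conditions in (c) are the same, and by (b) the second is equivalent to $D_0=\Sigma$.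
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}(d)]
Let $D,\sigma,\varphi,\ell$ be as in Proposition~\ref{prop:algebra}, and pass to $\sigma'(x)=j_1^{-1}\sigma(x)j_1$. By Lemma~\ref{lem:change}, $\Lambda'=j_1^{-1}\Lambda$ contains $1$. The homomorphism $\varphi$ vanishes on $j_1$ and on $\Lambda\setminus\{0\}$, hence on $\Lambda'\setminus\{0\}$, and it vanishes on commutators. So it vanishes on the group $\Sigma$ formed with $\sigma'$. But $\ell\in D_0$ because $\operatorname{Nrd}(\ell)=e^2$, and $\varphi(\ell)=1$. Thus $D_0\ne\Sigma$, and (c) gives $\mathbf{G}_n(K)^+\subsetneq\mathbf{G}_n(K)_u$. The type and the $K$-rank were found in Lemma~\ref{lem:form} and Section~\ref{sub:par}.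
\end{proof}

\begin{thebibliography}{9}

\bibitem{AASG}
\emph{Algebraic and Abstract Simple Groups: Old and New},
\texttt{https://uva.theopenscholar.com/files/documents/Alg\_abstr\_simple\_grps.pdf}

\end{thebibliography}
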